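\title{Unbounded backlog for every back-off sequence in a slotted multiaccess channel}

\begin{abstract}
We consider a slotted channel with i.i.d.\ arrivals in which a new packet is sent at once and a packet that has collided $k$ times is resent in each slot with probability $f_k$. We prove that, starting from the empty state, the expected backlog tends to infinity for every sequence $f_k\in(0,1]$ and every arrival rate. This confirms a conjecture for the case $\inf_k f_k=0$. We also show that the backlog tends to infinity in probability and that the empty state is not positive recurrent. The proof rests on a monotone coupling and on a dichotomy. Either some class is so slow that packets steered into it by short local jams accumulate there, or there are so many slow classes that an initial jam survives the losses caused by its rare successes.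
\end{abstract}

\section{Introduction}\label{sec:intro}

Time is divided into slots $t=0,1,2,\dots$, and packets compete for one channel. The numbers of new packets arriving in successive slots are independent and identically distributed, and $c_j$ is the probability of exactly $j$ arrivals in a slot. We assume throughout that
\begin{equation}\label{eq:arrivals}
\lambda=\sum_j jc_j<\infty,\qquad c_0>0,\qquad c_1>0,\qquad \gamma:=1-c_0-c_1>0,
\end{equation}
and we put $p=1-c_0$. Thus $p$ is the probability of at least one arrival, $\gamma$ is the probability of at least two, and $0<\gamma<p<1$. Poisson input, with $c_0=e^{-\lambda}$ and $c_1=\lambda e^{-\lambda}$, is the typical example.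

A packet that has suffered exactly $k$ unsuccessful transmissions is in \emph{class} $k$. A new packet is in class $0$ and is transmitted in the slot after its arrival. In each slot, every packet of class $k\ge1$ is transmitted with probability $f_k$, independently of everything else; $(f_k)_{k\ge1}$ is the \emph{back-off sequence}. If exactly one packet is transmitted in a slot, the transmission is a \emph{success} and the packet leaves. If two or more are transmitted, they \emph{collide}, and each of them moves up one class. Packets that are not transmitted keep their class. Let $N_k^t$ be the number of class-$k$ packets at the start of slot $t$. Then $(N_k^t)_{k\ge0}$ is a Markov chain on the countable set of finitely supported sequences of nonnegative integers. We start it from the empty state. The \emph{backlog} $\sum_{i\ge1}N_i^t$ counts the packets that have tried and failed, and the question is whether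
\begin{equation}\label{eq:question}
\lim_{t\to\infty}\mathbb E\sum_{i\ge1}N_i^t=\infty .
\end{equation}
It is known that \eqref{eq:question} holds for every $\lambda>0$ if $\inf_kf_k>0$. The conjecture posed in \cite{report}, for $f_k\in(0,1)$, is that it also holds if $\inf_kf_k=0$. We prove the conjecture.

It is convenient to index packets by their first transmission. For $t\ge1$ let $A_t$ be the number of arrivals in slot $t-1$; we say that these packets are \emph{born} in slot $t$. Let $B_t$ be the number of packets born in slots $1,\dots,t$ that have not left by the end of slot $t$. Each of them has been transmitted at least once, so $B_t=\sum_{i\ge1}N_i^{t+1}$, and $\mathbb EB_t\le\lambda t<\infty$.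

\begin{theorem}\label{thm:mean}
For every sequence $f_k\in(0,1]$, $k\ge1$, and every arrival law satisfying \eqref{eq:arrivals}, $\mathbb EB_t$ is nondecreasing in $t$ and $\mathbb EB_t\to\infty$.
\end{theorem}

\begin{theorem}\label{thm:prob}
Under the same assumptions, $\mathbb P(B_t\ge n)\to1$ as $t\to\infty$ for every $n$. In particular, the empty state of the chain $(N_k^t)_{k\ge0}$ is not positive recurrent.
\end{theorem}

Since $\mathbb EB_t\ge n\,\mathbb P(B_t\ge n)$, Theorem~\ref{thm:prob} contains the limit in Theorem~\ref{thm:mean}. We prove Theorem~\ref{thm:mean} first because it needs fewer tools; Section~\ref{sec:prob} adds what is needed for Theorem~\ref{thm:prob}.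

\subsection*{Which answer to expect}
The chance of a success is governed by the \emph{contention} $\Lambda$, the sum of $f_{\mathrm{class}}$ over the backlogged packets: a success requires that at most one of them is transmitted, and this has probability at most $e^{1-\Lambda/2}$ (Lemma~\ref{lem:tails}). If $\inf_kf_k=f^*>0$, the contention is at least $f^*$ times the backlog, so a large backlog blocks the channel while arrivals continue. If $\inf_kf_k=0$, this link is broken. A large backlog may sit quietly in slow classes, and one can hope that a well-chosen sequence keeps the backlog bounded when $\lambda$ is small.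

Two observations point the other way. Put
\[
W(k)=\sum_{j=1}^k\frac1{f_j},\qquad W(0)=0,
\]
the mean time that a packet needs to pass through classes $1,\dots,k$ if all its transmissions collide. First, quiet packets still count: a packet that reaches class $k$ stays there for a mean time $1/f_k$. Second, suppose that the channel is jammed, so that no packet leaves. At a time $t$ much larger than $W(j)$, class $j$ is entered at rate about $\lambda$ and holds about $\lambda/f_j$ packets, so it contributes about $\lambda$ to the contention, whatever the value of $f_j$. In a jam the contention is therefore about $\lambda$ times the number of classes that can be reached by time $t$. A back-off sequence that keeps this number small must contain very slow classes, and then the first observation applies. The proof turns this trade-off into a dichotomy.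

\subsection*{Outline}
Section~\ref{sec:coupling} constructs the system so that adding packets can only delay departures. Section~\ref{sec:tagged} develops the first observation: we bound from below the probability that a tagged packet reaches class $k$, by forcing its collisions with local jams. Section~\ref{sec:dichotomy} states the dichotomy and shows that this bound suffices when $f_k$ is superexponentially small along a subsequence, or when slow classes are sparse. Section~\ref{sec:dense} treats the remaining case by the second observation and completes the proof of Theorem~\ref{thm:mean}.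

\begin{remark}\label{rem:hyp}
The hypothesis $\gamma>0$ is essential: if $\gamma=0$, no collision ever occurs and $B_t=0$. It is used, together with the rule that new packets are sent at once, to force a collision in a slot $u$ by the event $\{A_u\ge2\}$. The hypotheses $c_0>0$ and $c_1>0$ enter only through $\gamma<1$, and $\lambda<\infty$ only makes $\mathbb EB_t$ finite.
\end{remark}

Throughout, $\log$ is the natural logarithm.

\section{Trajectories and monotonicity}\label{sec:coupling}

More packets cause more collisions, and more collisions push packets into other classes, so it is not evident from the transition rule that the system is monotone. The point is that a packet that is still present has collided at every one of its transmissions. Its transmission times can therefore be drawn in advance, without looking at the other packets.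

For each slot $s$ and each $m\ge1$ consider a label $(s,m)$ with i.i.d.\ \emph{coins} $U_{s,m,v}$, $v>s$, uniform on $[0,1]$. All coins are independent of one another and of the $A_s$. The packets born in slot $s$ are the labels $(s,m)$ with $m\le A_s$. The coins define, for each label, \emph{potential transmissions} and a \emph{jam class}. There is a potential transmission in slot $s$, and the jam class just before slot $s+1$ is $1$. If the jam class just before slot $v>s$ is $j$, then there is a potential transmission in slot $v$ exactly when $U_{s,m,v}\le f_j$; the jam class then becomes $j+1$, and otherwise it stays $j$. The potential transmissions occur in slots $s+\tau_0<s+\tau_1<\cdots$, where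
\[
\tau_0=0,\qquad\tau_i=G_1+\dots+G_i,
\]
and $G_1,G_2,\dots$ are independent with the geometric laws $\mathbb P(G_k=n)=f_k(1-f_k)^{n-1}$, $n\ge1$. We call $(G_k)_{k\ge1}$ the \emph{trajectory} of the label. Note that $\mathbb EG_k=1/f_k$ and $\mathbb E\tau_k=W(k)$, and that the jam class just before slot $s+v$, $v\ge1$, is the $k$ with $\tau_{k-1}<v\le\tau_k$.

Given any set of packets, define a \emph{system} as follows: a packet is \emph{alive} from its birth on and transmits at its potential transmission times; if in some slot exactly one alive packet transmits, that packet is removed. An alive packet has collided at all its earlier transmissions, so its class equals its jam class, and it transmits in the current slot according to a fresh coin with success probability $f_{\mathrm{class}}$. Hence the system of all packets born in slots $1,2,\dots$, which we call the \emph{full system}, is the model of Section~\ref{sec:intro}. The jam class is the class that a packet would have if every slot carried a collision, and it remains defined after removal. Writing $Y_s$ for the family of coins attached to slot $s$, indexed by $m$ and $v-s$, the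 pairs $(A_s,Y_s)$ are i.i.d.

\begin{lemma}[Monotonicity]\label{lem:mono}
Run two systems with the same trajectories from slot $u$ on. Suppose that every packet alive just before slot $u$ in the first system is alive in the second, and that every packet born in a slot $v\ge u$ in the first system is also born in the second. Then after every slot $v\ge u$ the alive set of the first system is contained in that of the second.
\end{lemma}

\begin{proof}
Consider one slot, and let $R\subseteq R'$ be the alive sets in it, newborn packets included. Suppose that $x\in R$ is removed from the second system in this slot. Then $x$ is the only member of $R'$ with a potential transmission in this slot, hence the only such member of $R$, and $x$ is removed from the first system too. So the inclusion survives the slot, and induction finishes the proof.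
\end{proof}

Delete the packets born in slot $1$. The remaining system has, after slot $t+1$, an alive set whose size has the law of $B_t$, and by Lemma~\ref{lem:mono} this size is at most $B_{t+1}$. Therefore
\begin{equation}\label{eq:stoch}
\mathbb P(B_t\ge n)\ \text{ is nondecreasing in $t$ for every $n$},
\end{equation}
and $\mathbb EB_t$ is nondecreasing. Put $M=\lim_t\mathbb EB_t\in[0,\infty]$. Theorem~\ref{thm:mean} is the statement $M=\infty$.

Conditioning on $\{A_u\ge2\}$ also adds packets, in the following sense. Let $A'_u=A_u$ if $A_u\ge2$, and otherwise let $A_u'$ be an independent variable with the law of $A_u$ given $A_u\ge2$. Then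
\begin{equation}\label{eq:boost}
A_u'\ge A_u,\qquad \mathbb P(A'_u=j)=c_j+(1-\gamma)\frac{c_j}{\gamma}=\frac{c_j}{\gamma}\quad(j\ge2),
\end{equation}
so $A_u'$ has the conditioned law. The pairs $(A_u,A'_u)$ are taken i.i.d.\ and independent of the coins.

We shall use three elementary estimates.

\begin{lemma}\label{lem:tails}
\begin{enumerate}
\item[(a)] If $Z$ is a sum of independent indicators with mean $\mu$, then $\mathbb P(Z\le1)\le e^{1-\mu/2}$.
\item[(b)] If $\Sigma$ is a sum of independent variables with values in $[0,\varepsilon]$ and mean $\mu=\mathbb E\Sigma$, then $\mathbb P(\Sigma\le\mu/2)\le e^{-\mu/(8\varepsilon)}$.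
\item[(c)] If $G$ is geometric with parameter $f\in(0,1]$, then $\mathbb P(G\ge y)\le e\cdot e^{-fy}$ for real $y>0$, and $\mathbb E\min(G,m)\ge(1-e^{-fm})/f$ for integers $m\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An indicator $\eta$ with mean $\pi$ has $\mathbb Ee^{-\eta}=1-(1-1/e)\pi\le e^{-\pi/2}$. Hence $\mathbb Ee^{-Z}\le e^{-\mu/2}$ and $\mathbb P(Z\le1)\le e\,\mathbb Ee^{-Z}$.

(b) By scaling take $\varepsilon=1$. By convexity $2^{-x}\le1-x/2$ on $[0,1]$, so $\mathbb E2^{-\Sigma}\le e^{-\mu/2}$. Markov's inequality gives $\mathbb P(\Sigma\le\mu/2)\le2^{\mu/2}e^{-\mu/2}$, and $\frac12-\frac{\log2}2>\frac18$.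

(c) We have $\mathbb P(G\ge y)=(1-f)^{\lceil y\rceil-1}\le e^{-f(y-1)}\le e\cdot e^{-fy}$, and $\mathbb E\min(G,m)=\sum_{i=0}^{m-1}(1-f)^i=(1-(1-f)^m)/f$.
\end{proof}

\section{Steering a tagged packet into a slow class}\label{sec:tagged}

\subsection{The cases $k=1$ and $k=2$}\label{sub:small}
Tag the packet $x=(\sigma,1)$, the first one of slot $\sigma$. If $A_\sigma\ge2$, then $x$ is born, collides at once, and is silent until slot $\sigma+G_1$. It is then counted in $B_T$ whenever $\sigma\le T<\sigma+G_1$. Summing over $\sigma=T-D$ with $0\le D<T$,
\[
\mathbb EB_T\ge\gamma\sum_{D=0}^{T-1}\mathbb P(G_1>D)\ \longrightarrow\ \gamma\,\mathbb EG_1=\frac{\gamma}{f_1}.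
\]
To place $x$ in class $2$, require also that $A_{\sigma+\tau_1}\ge2$. Given the trajectory of $x$, the two requirements concern two different slots and have joint probability $\gamma^2$. On their intersection $x$ collides twice and is silent until slot $\sigma+\tau_2$. Hence
\[
\mathbb EB_T\ge\gamma^2\sum_{D=0}^{T-1}\mathbb P(\tau_1\le D<\tau_2)\ \longrightarrow\ \gamma^2\,\mathbb EG_2=\frac{\gamma^2}{f_2}.
\]
Paying a factor $\gamma$ for each collision gives $M\ge\gamma^k/f_k$, a special case of Proposition~\ref{prop:first} below. This is enough if $f_k$ is much smaller than $\gamma^k$ for infinitely many $k$, and it is useless if $f_k\ge\gamma^k$ for all $k$. To do better we must make collisions cheaper.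

The saving comes from the fact that a jam feeds itself. In the extreme case $f_k=1$ for all $k$, two packets born in slot $1$ collide in every later slot, so $n$ consecutive collisions cost one factor $\gamma$ and not $\gamma^n$. In general the packets created during a jam supply more and more of its collisions.

\subsection{The price of a local jam}
Let $V_u$ be the number of packets born in slots $1,\dots,u-1$ that have a potential transmission in slot $u$, and let $q(u)=\mathbb P(V_u\le1)$. Then $q(1)=1$, and $q$ is nonincreasing, because $V_{u+1}$ is at least the contribution of slots $2,\dots,u$, which has the law of $V_u$. Define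
\[
\Phi(n)=\log(1/\gamma)\sum_{u=1}^nq(u),\qquad\Phi(0)=0,
\]
and interpolate linearly between integers. The function $\Phi$ is nondecreasing and concave on $[0,\infty)$, and $\Phi(1)=\log(1/\gamma)$. Let
\[
\mathcal J_n=\{\text{for each }u\le n:\ V_u\ge2\text{ or }A_u\ge2\}.
\]
On $\mathcal J_n$ at least two alive packets transmit in each of the slots $1,\dots,n$. Indeed, if no packet has been removed before slot $u$, then all the $V_u+A_u\ge2$ packets with a potential transmission in slot $u$ are alive, so they collide and none is removed in slot $u$ either.

\begin{lemma}\label{lem:jam}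
$\mathbb P(\mathcal J_n)\ge e^{-\Phi(n)}$ for all $n\ge1$.
\end{lemma}

One pays a factor $\gamma$ only in the slots with $V_u\le1$, and $\sum_{u\le n}q(u)$ is the expected number of such slots. The difficulty is that the payments made earlier change the law of $V_u$. The proof shows that they change it in the favorable direction.

\begin{proof}
Build a forced arrival sequence recursively from the pairs in \eqref{eq:boost}: let $\hat V_u$ be computed from $\hat A_1,\dots,\hat A_{u-1}$ and the same coins, and put $\hat A_u=A_u$ if $\hat V_u\ge2$ and $\hat A_u=A'_u$ if $\hat V_u\le1$. Condition on all coins. For a sequence $a=(a_1,\dots,a_n)$ of arrival numbers let $v_u(a)$ be the corresponding value of $V_u$, which depends only on $a_1,\dots,a_{u-1}$, and let $\nu(a)=\#\{u\le n:v_u(a)\le1\}$. Call $a$ admissible if $a_u\ge2$ whenever $v_u(a)\le1$. The sequence $\hat A$ is always admissible. The pair $(A_u,A_u')$ is independent of $\hat A_1,\dots,\hat A_{u-1}$, so by \eqref{eq:boost} an admissible $a$ has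
\[
\mathbb P(\hat A=a\mid\text{coins})=\gamma^{-\nu(a)}\prod_{u\le n}c_{a_u}.
\]
Multiplying by $\gamma^{\nu(a)}$, summing over admissible $a$ and averaging over the coins gives $\mathbb P(\mathcal J_n)=\mathbb E\gamma^{\nu(\hat A)}$. Since $\hat A_u\ge A_u$ for all $u$, we have $\hat V_u\ge V_u$ and $\nu(\hat A)\le\nu(A)$. By Jensen's inequality, $\mathbb P(\mathcal J_n)\ge\mathbb E\gamma^{\nu(A)}\ge\gamma^{\mathbb E\nu(A)}=e^{-\Phi(n)}$.
\end{proof}

For an interval $I$ of slots let $\mathcal J(I)$ be the event $\mathcal J_{|I|}$ for the system consisting only of the packets born in $I$. It depends only on $(A_s,Y_s)_{s\in I}$. By Lemma~\ref{lem:mono}, the packets alive in that smaller system are alive in the full system, so on $\mathcal J(I)$ at least two packets born in $I$ transmit in the full system in every slot of $I$.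

\subsection{Plans}
A jam that covers several consecutive transmissions of the tagged packet must also cover the waiting times between them. This is cheap when these waits are short and expensive when one of them is long. So we group the transmissions into blocks and start a new jam after each long wait.

\begin{definition}\label{def:plan}
A \emph{plan} consists of a class $k\ge1$ and a partition of $\{1,\dots,k-1\}$ into $r\ge0$ blocks of consecutive integers $\{a_i,\dots,b_i\}$, $1\le i\le r$. Put $w_i=\sum_{j=a_i+1}^{b_i}1/f_j$ and
\[
Q=\sum_{i=1}^r\Phi(1+w_i),\qquad\ell=1+\sum_{i=1}^r(1+w_i),\qquad\chi=(r+1)\,\ell\,f_k\,e^{2Q}.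
\]
The \emph{windows} of the label $(\sigma,1)$ are the slot intervals $I_0=\{\sigma\}$ and $I_i=[\sigma+\tau_{a_i},\sigma+\tau_{b_i}]$, $1\le i\le r$, and
\[
\mathcal H_\sigma=\{A_\sigma\ge2\}\cap\mathcal J(I_1)\cap\dots\cap\mathcal J(I_r).
\]
\end{definition}

The windows are disjoint, because $\tau$ is strictly increasing, and they contain the slots $\sigma+\tau_0,\dots,\sigma+\tau_{k-1}$. Their lengths $|I_i|=1+G_{a_i+1}+\dots+G_{b_i}$ have means $1+w_i$, so $\ell$ is the mean total length of the windows. The lengths do not involve $G_k$, nor the waits $G_{a_i}$ in the first class of each block, which lie between windows (Figure~\ref{fig:plan}). The number $Q$ is the cost of the plan, and $\chi$ is the quantity that we shall make small.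

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.48cm,y=1cm]
\fill[gray!30] (-0.4,-0.2) rectangle (0.4,0.2);
\fill[gray!30] (1.6,-0.2) rectangle (5.4,0.2);
\fill[gray!30] (11.6,-0.2) rectangle (15.9,0.2);
\draw[->] (-1,0) -- (25,0);
\foreach \x/\i in {0/0,2/1,3.5/2,5/3,12/4,14/5,15.5/6,23.5/7}
  {\fill (\x,0) circle (1.6pt); \node[below] at (\x,-0.2) {$\tau_{\i}$};}
\node[above] at (0,0.2) {$I_0$};
\node[above] at (3.5,0.2) {$I_1$};
\node[above] at (13.75,0.2) {$I_2$};
\draw[<->] (5,0.9) -- node[above] {$G_4$} (12,0.9);
\draw[<->] (15.5,0.9) -- node[above] {$G_7$} (23.5,0.9);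
\end{tikzpicture}
\caption{A plan with target class $k=7$ and blocks $\{1,2,3\}$ and $\{4,5,6\}$. Dots are the potential transmissions of the tagged packet, with time measured from its birth. Collisions are forced only in the shaded windows. The long wait $G_4$ lies between two windows and costs nothing, and the packet is counted in the backlog during the wait $G_7$.}\label{fig:plan}
\end{figure}

\begin{proposition}\label{prop:first}
Fix a plan. For $0\le D<T$ let $\Xi_D$ be the indicator of the event that $\mathcal H_{T-D}$ occurs and the trajectory of the label $(T-D,1)$ satisfies $\tau_{k-1}\le D<\tau_k$. Let $N_T=\sum_{D=0}^{T-1}\Xi_D$. Then $B_T\ge N_T$, and $\mathbb EN_T$ increases with $T$ to a limit that is at least $\gamma e^{-Q}/f_k$. Consequently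
\[
M\ \ge\ \frac{\gamma e^{-Q}}{f_k}\ \ge\ \frac\gamma\chi .
\]
\end{proposition}

\begin{proof}
Let $\sigma=T-D$ and $x=(\sigma,1)$. On $\mathcal H_\sigma$ the packet $x$ is born and collides in slot $\sigma$. Each of its transmissions number $1,\dots,k-1$ falls in a window $I_i$ with $i\ge1$, where other packets transmit, so it is a collision as well. Thus $x$ is alive until slot $\sigma+\tau_k$, and if $\Xi_D=1$ it is alive after slot $T=\sigma+D$. Different $D$ give different packets, so $B_T\ge N_T$.

Let $\omega$ be the trajectory of $x$. It determines the windows, and it is independent of $A_\sigma$ and of the pairs $(A_s,Y_s)$ with $s\ne\sigma$. Since the windows are disjoint, Lemma~\ref{lem:jam} gives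
\begin{equation}\label{eq:hold}
\mathbb P(\mathcal H_\sigma\mid\omega)=h(\omega):=\gamma\prod_{i=1}^r\mathbb P(\mathcal J_n)\big|_{n=|I_i|}\ \ge\ \gamma\exp\Big(-\sum_{i=1}^r\Phi(|I_i|)\Big).
\end{equation}
So $\mathbb E\Xi_D=\mathbb E[h(\omega);\tau_{k-1}\le D<\tau_k]$ does not depend on $T$. The number of integers $D\ge0$ with $\tau_{k-1}\le D<\tau_k$ is $G_k$, which is independent of the window lengths, so $\mathbb EN_T$ increases to $\mathbb E[h(\omega)G_k]=\mathbb Eh(\omega)/f_k$. Jensen's inequality for the convex function $e^{-y}$ and then for the concave function $\Phi$ gives $\mathbb Eh(\omega)\ge\gamma\exp(-\sum_i\mathbb E\Phi(|I_i|))\ge\gamma e^{-Q}$. Finally $f_ke^Q\le\chi$.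
\end{proof}

With singleton blocks, $r=k-1$, $w_i=0$ and $Q=(k-1)\log(1/\gamma)$, and we recover $M\ge\gamma^k/f_k$.

\subsection{Long jams are cheap per slot}
Longer blocks help only if $\Phi$ grows more slowly than linearly, at a definite rate. This requires that enough classes can be reached in time $u$, which we obtain from the following condition: there is $C_0\ge1$ such that
\begin{equation}\label{eq:exp}
f_k\ge e^{-C_0k}\quad\text{for all }k\ge1 .
\end{equation}
Under \eqref{eq:exp} put $C=C_0+1\ge2$; then $W(k)\le ke^{C_0k}\le e^{Ck}$.

\begin{lemma}\label{lem:sublinear}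
Assume \eqref{eq:exp}, and let $\kappa=p/(4C)\in(0,\frac18]$ and $C_\Phi=12\log(1/\gamma)$. Then $\Phi(x)\le C_\Phi\,x^{1-\kappa}$ for all real $x\ge1$.
\end{lemma}

\begin{proof}
Let $m(n)=\mathbb E\#\{i\ge1:\tau_i\le n\}=\sum_{v=1}^n\mathbb P(v\in\{\tau_1,\tau_2,\dots\})$. Count only the first packet of each slot: $V_u$ is at least the sum over $s<u$ of the independent indicators of the events that $A_s\ge1$ and $(s,1)$ has a potential transmission in slot $u$. This sum has mean $p\,m(u-1)$, so $q(u)\le e^{1-pm(u-1)/2}$ by Lemma~\ref{lem:tails}(a).

If $n\ge2W(k)$, Markov's inequality gives $\mathbb P(\tau_k>n)\le\frac12$, so $m(n)\ge k\,\mathbb P(\tau_k\le n)\ge k/2$. For $n\ge2$ take $k=\lfloor\log(n/2)/C\rfloor$, for which $W(k)\le e^{Ck}\le n/2$. This gives $m(n)\ge\frac{\log(n/2)}{2C}-\frac12$. For $u\ge3$ we have $(u-1)/2\ge u/3$ and hence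
\[
q(u)\le e^{1+p/4}\Big(\frac{u-1}2\Big)^{-\kappa}\le e^{5/4}\,3^{1/8}\,u^{-\kappa}\le5u^{-\kappa}.
\]
The bound $q(u)\le5u^{-\kappa}$ holds for $u=1,2$ as well, since $q\le1$. As $\sum_{u\le n}u^{-\kappa}\le n^{1-\kappa}/(1-\kappa)\le\frac87n^{1-\kappa}$, we get $\Phi(x)\le\Phi(\lceil x\rceil)\le\frac{40}7\log(1/\gamma)(2x)^{1-\kappa}\le C_\Phi x^{1-\kappa}$.
\end{proof}

\begin{example}\label{ex:squares}
Let $f_k=e^{-k}$ if $k$ is a perfect square and $f_k=\frac12$ otherwise. Then \eqref{eq:exp} holds with $C_0=1$. If $\gamma\le1/e$, singleton blocks give only $\gamma^k/f_k\le1$. Take instead $k=n^2$ and the blocks $\{i^2,\dots,(i+1)^2-1\}$, $1\le i<n$, each starting at a slow class. Then $1+w_i=1+4i\le4n$, so $Q\le C_\Phi\,n(4n)^{1-\kappa}=o(n^2)$, and Proposition~\ref{prop:first} gives $M\ge\gamma e^{n^2-o(n^2)}$. Hence $M=\infty$.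
\end{example}

\section{The dichotomy}\label{sec:dichotomy}

Example~\ref{ex:squares} works because slow classes are few, so that there are few blocks, and because one class is very slow. We now define a scale at which this is tested. Assume \eqref{eq:exp}, put $\alpha=48/p$ and
\[
\delta(\varepsilon)=C_\Phi\,\alpha\,(2\varepsilon)^\kappa\big(1+\log\tfrac1\varepsilon\big)^{1-\kappa},
\]
which tends to $0$ as $\varepsilon\to0$, and fix $\varepsilon_0\in(0,\frac1{2\alpha}]$ with $\delta(\varepsilon_0)\le\frac14$. For integers $t\ge3$ let
\[
K(t)=\max\{k\in\mathbb Z:\ 0\le k\le\log^2t,\ \ 40\,k\,W(k)\log t\le t\},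
\]
\[
n_t(\varepsilon)=\#\{1\le j\le K(t):f_j\le\varepsilon\}.
\]
The classes $1,\dots,K(t)$ are those that a jammed packet crosses well within time $t/2$, with a failure probability that is a high negative power of $t$. The cap $\log^2t$ keeps $K(t)$ below every power of $t$ while leaving it larger than any multiple of $\log t$. Call $t$ \emph{sparse} if $n_t(\varepsilon)<\alpha\varepsilon\log t$ for all $\varepsilon\in[\varepsilon_0,1]$, and \emph{dense} otherwise. Exactly one of the following holds.
\begin{description}
\item[Superexponential case.] Condition \eqref{eq:exp} fails for every $C_0\ge1$.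
\item[Sparse case.] Condition \eqref{eq:exp} holds, and infinitely many $t$ are sparse.
\item[Dense case.] Condition \eqref{eq:exp} holds, and there is $t_1$ such that all $t\ge t_1$ are dense.
\end{description}

\begin{example}\label{ex:cases}
If $\inf_kf_k=f^*>0$, then $W(k)\le k/f^*$, so $K(t)=\lfloor\log^2t\rfloor$ and $n_t(1)=K(t)\ge\alpha\log t$ for large $t$: this is the dense case. If $f_k=2^{-k}$, then $W(k)<2^{k+1}$, so $K(t)\ge\lfloor\frac12\log_2t\rfloor$ for large $t$, and $n_t(\varepsilon_0)\ge\frac12\log_2t-O(1)\ge\frac12\log t\ge\alpha\varepsilon_0\log t$: this is again the dense case. In Example~\ref{ex:squares} take $t=\lfloor e^{n^2}\rfloor$. Then $W(n^2)\ge t$, so $K(t)\le n^2-1\le\log t$. For $\varepsilon\ge\frac12$ this gives $n_t(\varepsilon)<\alpha\varepsilon\log t$, and for $\varepsilon_0\le\varepsilon<\frac12$ we have $n_t(\varepsilon)\le n-1<\alpha\varepsilon_0(n^2-1)$ when $n$ is large: this is the sparse case.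
\end{example}

\begin{proposition}\label{prop:plans}
In the superexponential case and in the sparse case there are plans with $\chi$ arbitrarily small.
\end{proposition}

\begin{proof}
\emph{Superexponential case.} For every $c>0$ we have $f_k<e^{-ck}$ for infinitely many $k$; otherwise, since all $f_k$ are positive, enlarging $c$ would absorb the finitely many exceptions and give \eqref{eq:exp}. So $f_k<\gamma^{3k}$ for infinitely many $k$. With singleton blocks, $r+1=\ell=k$ and $e^{2Q}=\gamma^{-2(k-1)}$, so $\chi\le k^2\gamma^{k+2}\to0$ along these $k$.

\emph{Sparse case.} Let $t$ be sparse and so large that $\alpha\log t+1\le\log^2t$ and $\alpha\varepsilon_0\log t\ge1$. Put $K^+=K(t)+1$.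

First we find a very slow class. Taking $\varepsilon=1$ gives $K(t)=n_t(1)<\alpha\log t$, so $K^+\le\log^2t$. By the maximality of $K(t)$, the other constraint must fail at $K^+$, that is, $40K^+W(K^+)\log t>t$. Let $k\le K^+$ minimize $f_j$ over $1\le j\le K^+$. Then $W(K^+)\le K^+/f_k$, and so
\[
f_k\le\frac{K^+}{W(K^+)}<\frac{40(K^+)^2\log t}{t}\le\frac{40\log^5t}{t}.
\]

Next we reach it cheaply. Start a block at $1$ and at each $j\le k-1$ with $f_j\le\varepsilon_0$ (there is no block if $k=1$). Since $k-1\le K(t)$,
\[
r\le1+n_t(\varepsilon_0)\le2\alpha\varepsilon_0\log t .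
\]
Let $\mathcal N$ be the set of $j\le k-1$ that are not the first element of a block. For $j\in\mathcal N$ we have $f_j>\varepsilon_0$, so $1/f_j=1+\int_1^{1/\varepsilon_0}\mathbf 1\{f_j\le1/y\}\,dy$. As $r+|\mathcal N|=k-1<\alpha\log t$,
\[
\sum_i(1+w_i)\le(k-1)+\int_1^{1/\varepsilon_0}n_t(1/y)\,dy\le\alpha\log t+\int_1^{1/\varepsilon_0}\frac{\alpha\log t}y\,dy=\alpha\big(1+\log\tfrac1{\varepsilon_0}\big)\log t .
\]
This is where sparseness is needed at all levels $\varepsilon\in[\varepsilon_0,1]$ and not only at $\varepsilon_0$. By Lemma~\ref{lem:sublinear} and H\"older's inequality $\sum_{i\le r}x_i^{1-\kappa}\le r^\kappa(\sum_{i\le r}x_i)^{1-\kappa}$,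
\[
Q\le C_\Phi\,r^\kappa\Big(\sum_i(1+w_i)\Big)^{1-\kappa}\le\delta(\varepsilon_0)\log t\le\tfrac14\log t .
\]
Thus $e^{2Q}\le t^{1/2}$, $r+1\le k\le\log^2t$ and $\ell=O(\log t)$, so $\chi=O(t^{-1/2}\log^8t)\to0$ along the sparse $t$.
\end{proof}

\section{The dense case: a jam that survives its losses}\label{sec:dense}

\begin{proposition}\label{prop:dense}
In the dense case there is $t_0$ such that $\mathbb P(B_T\ge pT/4)\ge\frac12\gamma^{t_0}$ for all large $T$.
\end{proposition}

If $\sum_uq(u)$ were finite, Lemma~\ref{lem:jam} would give a permanent jam with positive probability. The sum need not be finite. Take $f_k=2^{-k}$ and Poisson input, and let $m$ be as in the proof of Lemma~\ref{lem:sublinear}. Since $\mathbb P(\tau_i\le n)\le\mathbb P(G_i\le n)\le n2^{-i}$, we have $m(n)\le k+n2^{-k}$ for every $k$, so $m(n)\le\log_2n+2$. The variable $V_u$ is Poisson with mean $\lambda m(u-1)$, so $q(u)\ge e^{-2\lambda}u^{-\lambda/\log2}$, which is not summable when $\lambda\le\log2$.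

We therefore allow successes and show that their number is $o(T)$. The difficulty is feedback: each success removes a packet and lowers the later contention, which makes further successes more likely. We break the loop with a stopping time $\theta$, the first time at which the contention falls below a threshold $\zeta_t$. Before $\theta$ successes are rare. The contention at time $t$ is that of a perfect jam, a sum of independent terms, minus the part carried by removed packets. We show that each of the two parts misbehaves with probability at most $t^{-3}$, which is summable. To get such a probability from a threshold that may be as small as $6\varepsilon_0\log t$, we count only classes with $f_j\le\varepsilon$: a sum of terms of size at most $\varepsilon$ concentrates with exponent proportional to its mean divided by $\varepsilon$, and density says precisely that this ratio is a large multiple of $\log t$. Condition \eqref{eq:exp} is not used in the argument.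

\begin{proof}
For $t\ge t_1$ choose $\varepsilon_t\in[\varepsilon_0,1]$ with $n_t(\varepsilon_t)\ge\alpha\varepsilon_t\log t$, and let $H_t=\{1\le j\le K(t):f_j\le\varepsilon_t\}$. This set is nonempty, so $K(t)\ge1$. Put
\begin{equation}\label{eq:zeta}
\zeta_t=\frac p8|H_t|\ \ge\ \frac{p\alpha}8\,\varepsilon_t\log t=6\varepsilon_t\log t\ \ge\ 6\varepsilon_0\log t .
\end{equation}
Fix $t_0\ge\max(t_1,3)$ such that
\begin{equation}\label{eq:t0}
2e\log^2t\,\big[e\,t^{-19}+2t^{-3\varepsilon_0}\big]\le\frac p{16}\qquad\text{for all }t\ge t_0 .
\end{equation}

\emph{Step 1: reduction to a thinned system.} The estimates below are effective only for $t>t_0$, so we buy the first $t_0$ slots. Let $X$ be the system of the packets $(s,1)$ with $A_s\ge1$, in which no packet is removed in slots $1,\dots,t_0$ and the usual rule applies from slot $t_0+1$ on; class means jam class in $X$. In each slot one packet of $X$ is born with probability $p$, independently. Let $|X_T|$ be the number of packets of $X$ alive after slot $T$. The full system conditioned on $\{A_u\ge2\text{ for all }u\le t_0\}$, an event of probability $\gamma^{t_0}$, has the law of the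 system with arrival numbers $A'_1,\dots,A'_{t_0},A_{t_0+1},\dots$ from \eqref{eq:boost}. That system has no success in slots $1,\dots,t_0$, and it contains all packets of $X$. By Lemma~\ref{lem:mono} applied from slot $t_0+1$ on, $\mathbb P(B_T\ge y)\ge\gamma^{t_0}\mathbb P(|X_T|\ge y)$ for $T\ge t_0$. It remains to show that $\mathbb P(|X_T|\ge pT/4)\ge\frac12$ for large $T$.

\emph{Step 2: the filtration and the stopping time.} Write $s$ for the label $(s,1)$ and $U_{s,v}$ for its coins. Let $\mathcal F^0_u$ be generated by the birth indicators $\mathbf 1\{A_s\ge1\}$, $s\le u$, and the coins $U_{s,v}$ with $s<v\le u$. It determines the history of $X$ through slot $u$, in particular the set $\mathcal D_u$ of packets removed by the end of slot $u$. We shall need the later jam classes of removed packets, so let $\mathcal F_u$ be generated by $\mathcal F^0_u$ and the variables $U_{s,v}\mathbf 1\{s\in\mathcal D_u\}$, $v>u$. This is a filtration in which the whole future trajectory of a packet is revealed when the packet is removed. It has the following property.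
\begin{itemize}
\item[(F)] Conditionally on $\mathcal F_{u-1}$, the birth indicator of slot $u$ and the coins $U_{s,v}$ with $v\ge u$ and $s\notin\mathcal D_{u-1}$ are independent and have their original laws.
\end{itemize}
Indeed, given $\mathcal F^0_{u-1}$ the set $\mathcal D_{u-1}$ is known and all coins with $v\ge u$ are fresh, and $\mathcal F_{u-1}$ reveals only those with $s\in\mathcal D_{u-1}$.

Let $\Lambda_t$ be the sum of $f_{\mathrm{class}}$ over the packets of $X$ born before slot $t$ and alive just before it. It is $\mathcal F_{t-1}$-measurable. By (F) these packets transmit in slot $t$ independently with probabilities $f_{\mathrm{class}}$, and a success requires that at most one of them does. By Lemma~\ref{lem:tails}(a), the conditional probability of a success in slot $t$ given $\mathcal F_{t-1}$ is at most $e^{1-\Lambda_t/2}$. Let $\theta=\min\{t>t_0:\Lambda_t<\zeta_t\}\le\infty$. For $u>t_0$ the event $\{u<\theta\}$ lies in $\mathcal F_{u-1}$ and implies $\Lambda_u\ge\zeta_u$, so by \eqref{eq:zeta}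
\begin{equation}\label{eq:rare}
\mathbb P(\text{success in slot }u,\ u<\theta\mid\mathcal F_{u-1})\le e\,u^{-3\varepsilon_0}.
\end{equation}

In Steps 3 and 4 we fix $t>t_0$ and write $\varepsilon,K,H,\zeta$ for $\varepsilon_t,K(t),H_t,\zeta_t$.

\emph{Step 3: the contention of a perfect jam.} Let $\Lambda^J_t$ be the sum of $f_j$ over all packets of $X$ born before slot $t$, removed or not, whose jam class $j$ just before slot $t$ lies in $H$. Thanks to the thinning, this is a sum of independent variables with values in $[0,\varepsilon]$, one for each birth slot. We claim that $\mathbb P(\Lambda^J_t\le2\zeta)\le t^{-3}$.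

Put $n=t-1$. Since $K\ge1$ and $\log t\ge1$, the definition of $K(t)$ gives $W(K)\le t/40\le n/20$. For $j\in H$ the mean number of packets in jam class $j$ is
\[
p\sum_{v=1}^n\mathbb P(\tau_{j-1}<v\le\tau_j)=p\,\mathbb E\big[\min(\tau_j,n)-\min(\tau_{j-1},n)\big]\ge p\,\mathbb P(\tau_{j-1}\le n/2)\,\mathbb E\min(G_j,\lceil n/2\rceil),
\]
because on $\{\tau_{j-1}\le n/2\}$ the bracket equals $\min(G_j,n-\tau_{j-1})$, the integer $n-\tau_{j-1}$ is at least $\lceil n/2\rceil$, and $G_j$ is independent of $\tau_{j-1}$. By Markov's inequality $\mathbb P(\tau_{j-1}>n/2)\le2W(K)/n\le\frac1{10}$. Since $f_j\ge1/W(K)\ge20/n$, Lemma~\ref{lem:tails}(c) gives $\mathbb E\min(G_j,\lceil n/2\rceil)\ge(1-e^{-10})/f_j$. So the mean number is at least $p/(2f_j)$, each class in $H$ contributes at least $p/2$, and $\mathbb E\Lambda^J_t\ge p|H|/2=4\zeta$. By Lemma~\ref{lem:tails}(b) and \eqref{eq:zeta}, $\mathbb P(\Lambda^J_t\le2\zeta)\le e^{-4\zeta/(8\varepsilon)}\le t^{-3}$.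

\emph{Step 4: the contention lost to removals.} For $t_0<w<t$ let $\xi_w=f_j$ if $w<\theta$, a packet is removed in slot $w$, and its jam class just before slot $t$ is some $j\in H$; otherwise let $\xi_w=0$. Put $Z_t=\sum_{t_0<w<t}\xi_w$. We claim that $\mathbb P(Z_t\ge\zeta)\le t^{-3}$. The reason is that a packet removed before $t/2$ has almost certainly passed beyond class $K$ by time $t$, while removals after $t/2$ are rare by \eqref{eq:rare}, and the weight that a removed packet carries in class $j$, summed over time, has mean $f_j\mathbb EG_j=1$.

The variable $\xi_w$ is $\mathcal F_w$-measurable and lies in $[0,\varepsilon]$. Condition on $\mathcal F_{w-1}$ and on the birth indicator and the coins of slot $w$. This determines whether $w<\theta$, whether a packet is removed in slot $w$, and the class $i\ge0$ in which it transmitted. By (F) its coins after slot $w$ are fresh, so its jam class just before slot $t=w+v$ equals $j>i$ with conditional probability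
\[
\rho_{i,j}(v)=\mathbb P(G_{i+1}+\dots+G_{j-1}<v\le G_{i+1}+\dots+G_j).
\]
Put $\psi(v)=\max_{0\le i<K}\sum_{j\in H,\,j>i}f_j\,\rho_{i,j}(v)$; classes $i\ge K$ contribute nothing, since $H\subseteq\{1,\dots,K\}$. Then $\mathbb E[\xi_w\mid\mathcal F_{w-1}]\le e\,w^{-3\varepsilon_0}\psi(t-w)$ by \eqref{eq:rare}. As $e^x\le1+2x$ on $[0,1]$ by convexity,
\[
\mathbb E\big[e^{\xi_w/\varepsilon}\mid\mathcal F_{w-1}\big]\le1+\frac{2e}\varepsilon\,w^{-3\varepsilon_0}\psi(t-w).
\]
The right side is deterministic. Conditioning successively on $\mathcal F_{t-2},\mathcal F_{t-3},\dots,\mathcal F_{t_0}$ gives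
\begin{equation}\label{eq:mgf}
\mathbb Ee^{Z_t/\varepsilon}\le\exp\Big(\frac{2e}\varepsilon\sum_{t_0<w<t}w^{-3\varepsilon_0}\psi(t-w)\Big).
\end{equation}
We need two bounds on $\psi$. First, $\sum_{v\ge1}\rho_{i,j}(v)=\mathbb EG_j=1/f_j$, so bounding the maximum over $i$ by the sum gives
\[
\sum_{v\ge1}\psi(v)\le K|H|.
\]
Second, let $v\ge t/2$. If a sum of at most $K$ of the variables $G_1,\dots,G_K$ is at least $v$, one of them is at least $v/K$. By Lemma~\ref{lem:tails}(c), $f_l\ge1/W(K)$ for $l\le K$, and $KW(K)\le t/(40\log t)$,
\[
\rho_{i,j}(v)\le Ke\,e^{-v/(KW(K))}\le eKt^{-20},\qquad\text{so}\qquad\psi(v)\le eK|H|\,t^{-20}.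
\]
In \eqref{eq:mgf}, the terms with $w\le t/2$ number at most $t$; for them use $w^{-3\varepsilon_0}\le1$ and the second bound. For $w>t/2$ use $w^{-3\varepsilon_0}\le(t/2)^{-3\varepsilon_0}\le2t^{-3\varepsilon_0}$, valid as $3\varepsilon_0\le1$, and the first bound. Since $K\le\log^2t$, condition \eqref{eq:t0} shows that the exponent in \eqref{eq:mgf} is at most
\[
\frac{2eK|H|}\varepsilon\big[e\,t^{-19}+2t^{-3\varepsilon_0}\big]\le\frac{p|H|}{16\varepsilon}=\frac\zeta{2\varepsilon}.
\]
Markov's inequality and \eqref{eq:zeta} give $\mathbb P(Z_t\ge\zeta)\le e^{-\zeta/\varepsilon+\zeta/(2\varepsilon)}\le t^{-3}$.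

\emph{Step 5: conclusion.} On $\{\theta=t\}$ every removal before slot $t$ took place in a slot $w$ with $t_0<w<\theta$, so $Z_t$ is exactly the part of $\Lambda_t^J$ carried by removed packets, and $\Lambda_t\ge\Lambda_t^J-Z_t$. Since $\Lambda_t<\zeta_t$ on this event, either $\Lambda_t^J\le2\zeta_t$ or $Z_t\ge\zeta_t$. By Steps 3 and 4,
\[
\mathbb P(\theta<\infty)\le\sum_{t>t_0}2t^{-3}\le t_0^{-2}\le\tfrac19 .
\]
Let $S_T$ be the number of successes in $X$ up to slot $T$. By \eqref{eq:rare}, $\mathbb E[S_T;\theta>T]\le\sum_{u\le T}e\,u^{-3\varepsilon_0}=o(T)$, so $\mathbb P(S_T>pT/4,\ \theta>T)\to0$ by Markov's inequality. The number of births in $X$ up to slot $T$ is binomial with parameters $T$ and $p$, so it is at least $pT/2$ with probability tending to $1$. Hence $|X_T|\ge pT/2-pT/4$ with probability at least $\frac89-o(1)$, which exceeds $\frac12$ for large $T$.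
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mean}]
Monotonicity follows from \eqref{eq:stoch}. In the superexponential and sparse cases, $M\ge\gamma/\chi$ for plans with arbitrarily small $\chi$, by Propositions~\ref{prop:first} and~\ref{prop:plans}. In the dense case, Proposition~\ref{prop:dense} gives $\mathbb EB_T\ge\frac18pT\gamma^{t_0}$ for large $T$. So $M=\infty$ in all cases.
\end{proof}

\section{Convergence in probability}\label{sec:prob}

By \eqref{eq:stoch} the limits $\pi_n=\lim_t\mathbb P(B_t\ge n)$ exist, and we must show that $\pi_n=1$ for all $n$. In the superexponential and sparse cases we know that the count $N_T$ of Proposition~\ref{prop:first} has a large mean, and we need its variance. In the dense case we know that $\pi_n$ is bounded below uniformly in $n$, and we need a zero--one law.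

\begin{lemma}[Second moment]\label{lem:second}
For every plan and all large $T$,
\[
\mathbb P\Big(B_T\ge\frac\gamma{4\chi}\Big)\ge1-\frac{40\chi}{\gamma^2}.
\]
\end{lemma}

\begin{proof}
Let $\Xi_D$, $N_T$ and $h$ be as in Proposition~\ref{prop:first} and \eqref{eq:hold}, and let $\mu_T=\mathbb EN_T$. For large $T$ we have $\mu_T\ge\gamma e^{-Q}/(2f_k)$.

Two tagged packets interact only through overlapping windows. Let $D\ne D'$, and let $\omega,\omega'$ be the independent trajectories of the labels $(\sigma,1)$ and $(\sigma',1)$, where $\sigma=T-D$ and $\sigma'=T-D'$. Let $\mathcal O_{D,D'}$ be the event, determined by $(\omega,\omega')$, that some window of one label meets some window of the other. Off this event all $2(r+1)$ windows are disjoint. Then the events $\mathcal J(\cdot)$ for the two labels involve neither $Y_\sigma$ nor $Y_{\sigma'}$, and together with $\{A_\sigma\ge2\}$ and $\{A_{\sigma'}\ge2\}$ they depend on disjoint sets of slots. So $\mathbb P(\mathcal H_\sigma\cap\mathcal H_{\sigma'}\mid\omega,\omega')=h(\omega)h(\omega')$ off $\mathcal O_{D,D'}$. Writing $\eta_D(\omega)=\mathbf 1\{\tau_{k-1}\le D<\tau_k\}$, we obtain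
\[
\mathbb E\,\Xi_D\Xi_{D'}\le\mathbb E\big[h(\omega)\eta_D(\omega)\,h(\omega')\eta_{D'}(\omega')\big]+\mathbb E\big[\eta_D(\omega);\mathcal O_{D,D'}\big]=\mathbb E\Xi_D\,\mathbb E\Xi_{D'}+\mathbb E\big[\eta_D(\omega);\mathcal O_{D,D'}\big].
\]
To sum the last term over $D'$, note that the law of $\omega'$ does not depend on $D'$, so we may use one copy $\omega'$ independent of $\omega$ and shift its windows. An interval of $l'$ slots meets a fixed interval of $l$ slots for at most $l+l'$ integer shifts. Summing over the $(r+1)^2$ pairs of windows, the number of shifts that produce an overlap is at most $(r+1)(L+L')$, where $L,L'$ are the total window lengths and $\mathbb EL=\mathbb EL'=\ell$. Hence $\sum_{D'\ne D}\mathbb P(\mathcal O_{D,D'}\mid\omega)\le(r+1)(L+\ell)$. Since $\sum_{D\ge0}\eta_D=G_k$ is independent of $L$,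
\[
\sum_{D\ne D'}\mathbb E\big[\eta_D(\omega);\mathcal O_{D,D'}\big]\le(r+1)\,\mathbb E\big[(L+\ell)G_k\big]=\frac{2(r+1)\ell}{f_k}.
\]
Together with $\operatorname{Var}\Xi_D\le\mathbb E\Xi_D$ this gives $\operatorname{Var}N_T\le\mu_T+2(r+1)\ell/f_k$. By Chebyshev's inequality,
\[
\mathbb P(N_T\le\mu_T/2)\le\frac4{\mu_T}+\frac{8(r+1)\ell}{f_k\mu_T^2}\le\frac{8f_ke^Q}\gamma+\frac{32(r+1)\ell f_ke^{2Q}}{\gamma^2}\le\frac{40\chi}{\gamma^2}.
\]
Off this event, $B_T\ge N_T>\mu_T/2\ge\gamma e^{-Q}/(4f_k)\ge\gamma/(4\chi)$.
\end{proof}

For the zero--one law we start the system in the distant past, so that the limit in law of $B_t$ becomes an almost sure monotone limit. We use the ergodicity of the shift on an i.i.d.\ sequence indexed by $\mathbb Z$: an event $\mathcal A$ that agrees almost surely with its shift has probability $0$ or $1$. (Approximate $\mathcal A$ within $\eta$ by an event $\mathcal C$ depending on finitely many coordinates. A far shift $\mathcal C'$ of $\mathcal C$ is independent of $\mathcal C$ and also approximates $\mathcal A$ within $\eta$. So $\mathbb P(\mathcal A)$ is within $2\eta$ of $\mathbb P(\mathcal C\cap\mathcal C')=\mathbb P(\mathcal C)^2$,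 and $\eta\to0$ gives $\mathbb P(\mathcal A)=\mathbb P(\mathcal A)^2$.)

\begin{lemma}[Zero--one law]\label{lem:zeroone}
$\lim_{n\to\infty}\pi_n\in\{0,1\}$.
\end{lemma}

\begin{proof}
Take i.i.d.\ pairs $(A_s,Y_s)$ for all $s\in\mathbb Z$. For $s\ge0$ and $t\in\{0,1\}$ let $R_t^{(s)}$ be the alive set after slot $t$ in the system of the packets born in slots $-s,-s+1,\dots$. By Lemma~\ref{lem:mono} it increases with $s$, and $|R_0^{(s)}|$ has the law of $B_{s+1}$. With $B_t^\infty=\lim_s|R_t^{(s)}|$ we get $\mathbb P(B_0^\infty\ge n)=\pi_n$ and $\lim_n\pi_n=\mathbb P(B_0^\infty=\infty)$. In slot $1$ at most one packet leaves and $A_1$ packets are born, so $|R_0^{(s)}|-1\le|R_1^{(s)}|\le|R_0^{(s)}|+A_1$, and the events $\{B_0^\infty=\infty\}$ and $\{B_1^\infty=\infty\}$ agree almost surely. The variable $|R_1^{(s)}|$ is $|R_0^{(s+1)}|$ evaluated on the shifted sequence $(A_{s'+1},Y_{s'+1})_{s'\in\mathbb Z}$, so the second event is the shift of the first. Ergodicity finishes the proof.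
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:prob}]
Fix $n$. In the superexponential and sparse cases, Proposition~\ref{prop:plans} provides plans with $\chi$ arbitrarily small. As soon as $\gamma/(4\chi)\ge n$, Lemma~\ref{lem:second} gives $\pi_n\ge1-40\chi/\gamma^2$, and letting $\chi\to0$ gives $\pi_n=1$. In the dense case, Proposition~\ref{prop:dense} gives $\pi_{n'}\ge\frac12\gamma^{t_0}$ for every $n'$, so $\lim_{n'}\pi_{n'}=1$ by Lemma~\ref{lem:zeroone}. Since $\pi_{n'}$ is nonincreasing in $n'$, we get $\pi_n=1$.

For the last assertion, recall that a state of a countable Markov chain is positive recurrent if the mean time $\bar\tau$ of first return to it is finite, and that in this case the expected fraction of times $1,\dots,T$ at which the chain started there is back in that state tends to $1/\bar\tau>0$. Here the probability that the chain started empty is empty at time $t+1$ is at most $\mathbb P(B_t=0)\to1-\pi_1=0$, so this fraction tends to $0$. Hence the empty state is not positive recurrent.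
\end{proof}

\begin{thebibliography}{9}

\bibitem{report}
\emph{Instability Conditions Arising in Analysis of Some Multiaccess Protocols},
\texttt{https://docs.lib.purdue.edu/cgi/viewcontent.cgi?article=1495\&context=cstech}.

\end{thebibliography}
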